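# Absolutely indecomposable abelian groups and the first $\omega$-Erdős cardinal

## 1. Direct summands, generic extensions, partition relations, indiscernibles

All groups are abelian and written additively.

**Definition 1.1.** A group $G$ is *indecomposable* if $G\neq 0$ and $G$ is not a direct sum of two nonzero subgroups.

We use this through idempotents. If $G=K\oplus I$, the projection $E$ onto $I$ along $K$ is an endomorphism with $E^2=E$. Conversely, if $E\in\operatorname{End}(G)$ and $E^2=E$, then $G=\ker E\oplus\operatorname{im}E$: every $x$ is $(x-Ex)+Ex$, and if $x=Ey$ lies in $\ker E$, then $x=Ey=E^2y=Ex=0$. So a group $G\ne0$ is indecomposable iff its only idempotent endomorphisms are $0$ and $\mathrm{id}$.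

*Example.* Every nonzero subgroup $G$ of $\mathbb Q$ is indecomposable, because any two nonzero subgroups of $\mathbb Q$ have nonzero intersection. The group $\mathbb Z/6\cong\mathbb Z/2\oplus\mathbb Z/3$ is decomposable.

**Definition 1.2.** A *generic extension* is a set-forcing extension $V[g]$ of the universe $V$. A structure has a property *absolutely* if it keeps that property in every generic extension. In particular, $G$ is *absolutely indecomposable* if it is indecomposable and remains so in every generic extension.

In $V[g]$ the group $G$ has the same elements and the same addition as in $V$. What can be new are its subgroups and its endomorphisms.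

*Example.* A nonzero subgroup of $\mathbb Q$ is absolutely indecomposable: in $V[g]$ it is still a nonzero subgroup of $\mathbb Q$, and the argument above applies there.

**Definition 1.3.** For a cardinal $\kappa$, write $\kappa\to(\omega)^{<\omega}_2$ if for every coloring $f:[\kappa]^{<\omega}\to2$ of the finite subsets of $\kappa$ there is an infinite $H\subseteq\kappa$ such that, for each $n<\omega$, $f$ is constant on $[H]^n$. Such an $H$ is called *homogeneous* for $f$; the constant may depend on $n$. The least $\kappa$ with this property, if there is one, is the *first $\omega$-Erdős cardinal* $\kappa(\omega)$. It is a large inaccessible cardinal which need not exist.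

*Example.* $\omega\not\to(\omega)^{<\omega}_2$. Put $f(s)=1$ if $s\ne\emptyset$ and $\min s<|s|$, and $f(s)=0$ otherwise. Let $H\subseteq\omega$ be infinite, $h=\min H$ and $n=h+1$. An $n$-element subset of $H$ containing $h$ has color $1$, and an $n$-element subset of $H\setminus n$ has color $0$. So $H$ is not homogeneous. By contrast, Ramsey's theorem gives, for each fixed $N$, an infinite $H\subseteq\omega$ on which $f$ is constant on $[H]^n$ for all $n\le N$. The strength lies in treating all $n$ at once.

If $\kappa\to(\omega)^{<\omega}_2$ and $\lambda\ge\kappa$, then $\lambda\to(\omega)^{<\omega}_2$: restrict a coloring to $[\kappa]^{<\omega}$. So an infinite cardinal $\lambda$ satisfies $\lambda\to(\omega)^{<\omega}_2$ iff $\kappa(\omega)$ exists and $\lambda\ge\kappa(\omega)$.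

**Definition 1.4.** Let $\theta$ be a regular uncountable cardinal, $H(\theta)$ the set of all sets whose transitive closure has size $<\theta$, and $\mathfrak A=(H(\theta),\in,\vartriangleleft,\dots)$ a structure in a countable language, where $\vartriangleleft$ is a well-ordering of $H(\theta)$. A *Skolem term* is a function $t:H(\theta)^r\to H(\theta)$ that is definable in $\mathfrak A$ without parameters. For $X\subseteq H(\theta)$, the *Skolem hull* $\mathrm{Hull}(X)$ is the set of all values $t(x_1,\dots,x_r)$ with $t$ a Skolem term and $x_1,\dots,x_r\in X$.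

*Example.* $\mathrm{Hull}(\emptyset)$ is countable. It contains every $n<\omega$ and also $\omega$, and it contains $\omega_1$ if $\theta>\omega_1$.

Three facts will be used. First, $N=\mathrm{Hull}(X)\prec\mathfrak A$, by the Tarski–Vaught test: if $\mathfrak A\models\exists y\,\psi(y,t_1(\vec x),\dots,t_r(\vec x))$, then the $\vartriangleleft$-least such $y$ is again a definable function of $\vec x$. Second, a finite subset of $N$ is an element of $N$, being definable from its elements; and a finite set that is an element of $N$ is a subset of $N$, because its elements are definable from it as first, second, … in the order $\vartriangleleft$. Third, a map $j:N\to N$ is *elementary* if $N\models\varphi(\vec x)\Leftrightarrow N\models\varphi(j(\vec x))$ for all formulas $\varphi$; then $j$ fixes all constants of the language, and $j(\{x_1,\dots,x_n\})=\{j(x_1),\dots,j(x_n)\}$.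

**Definition 1.5.** Let $\mathfrak A$ be a structure whose universe contains the ordinal $\kappa$. A set $H\subseteq\kappa$ of order type $\omega$ is *order-indiscernible* in $\mathfrak A$ if for each formula $\varphi(v_1,\dots,v_n)$ the truth value of $\varphi$ is the same at all increasing $n$-tuples of $H$.

*Example.* In $(\omega,<)$ there is no such $H$: every $n$ is definable, so two elements of $H$ are already distinguished by a formula in one variable. For an analogous positive example, in the linear order $(\mathbb Q,<)$ every increasing sequence of rationals has this property, by quantifier elimination.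

**Definition 1.6.** Let $M$ be an $R$-module and $(D_\xi)$ a family of *distinguished submodules*. A decomposition $M=M'\oplus M''$ *respects* the family if $D_\xi=(D_\xi\cap M')\oplus(D_\xi\cap M'')$ for all $\xi$.

Let $E$ be the projection onto $M''$ along $M'$. The decomposition respects $D_\xi$ iff $E(D_\xi)\subseteq D_\xi$: if it respects $D_\xi$, the $M''$-part of an $x\in D_\xi$ lies in $D_\xi$; conversely $x=(x-Ex)+Ex$ splits $x$ inside $D_\xi$.

*Example.* Let $M=\mathbb Z^2$ and $D=\mathbb Z(1,1)$. The decomposition $\mathbb Z(1,0)\oplus\mathbb Z(0,1)$ does not respect $D$, because $D$ meets both summands in $0$. The decomposition $\mathbb Z(1,1)\oplus\mathbb Z(0,1)$ does.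

## 2. How large an absolutely indecomposable group can be

There are absolute constructions for some other categories of modules, for trees and for graphs, and in these cases the upper bound $\kappa(\omega)$ on the cardinalities of the absolute objects constructed is sharp. The paper "Absolute $E$-rings" (http://shelah.logic.at:80/files/95652/948.pdf) states as an open problem, without an answer, whether for absolutely indecomposable abelian groups the bound can be larger than $\kappa(\omega)$. Precisely: does ZFC together with the existence of $\kappa(\omega)$ prove that every absolutely indecomposable abelian group has cardinality $<\kappa(\omega)$? Or is it consistent with this theory that some absolutely indecomposable group has cardinality $\ge\kappa(\omega)$?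

The answer is that ZFC + "$\kappa(\omega)$ exists" proves the bound $<\kappa(\omega)$. The bound is sharp, and it holds for modules.

**Theorem A (ZFC).** Let $\kappa\to(\omega)^{<\omega}_2$ and let $G$ be an abelian group with $|G|\ge\kappa$. Then in some generic extension $G$ is a direct sum of two nonzero subgroups.

**Theorem B (ZFC).** Let $\lambda$ be an infinite cardinal with $\lambda\not\to(\omega)^{<\omega}_2$. Then there is a torsion-free abelian group $G$ with $|G|=\lambda$ and $\operatorname{End}(G)=\mathbb Z\cdot\mathrm{id}$ in every generic extension. In particular $G$ is absolutely indecomposable.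

Hence, for infinite $\lambda$, an absolutely indecomposable abelian group of cardinality $\lambda$ exists iff $\lambda\not\to(\omega)^{<\omega}_2$. So $\kappa(\omega)$, if it exists, is exactly the least infinite cardinal that is not the size of an absolutely indecomposable abelian group, and no larger cardinal is such a size.

**Theorem C (ZFC + $\kappa(\omega)$ exists).** Let $R$ be a ring with $|R|<\kappa(\omega)$, and let $M$ be an $R$-module with $|M|\ge\kappa(\omega)$ and a family of fewer than $\kappa(\omega)$ distinguished submodules $D_\xi$. Then in some generic extension $M=M'\oplus M''$ with $M',M''\neq0$ submodules and $D_\xi=(D_\xi\cap M')\oplus(D_\xi\cap M'')$ for all $\xi$. Both size restrictions ($|R|<\kappa(\omega)$, and fewer than $\kappa(\omega)$ distinguished submodules) are optimal.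

## 3. Small cases: pure subgroups of $J_p$, and $\aleph_1$-free groups

Write $p^\infty G=\bigcap_kp^kG$. Suppose $G\ne0$, $p^\infty G=0$ and $|G/pG|\le p$ for some prime $p$. Then $G$ is absolutely indecomposable. Indeed, if $G=A\oplus B$, then $G/pG\cong A/pA\oplus B/pB$, so one of the two, say $A$, satisfies $A=pA$. Then $A=p^kA\subseteq p^kG$ for all $k$, so $A\subseteq p^\infty G=0$. The hypotheses speak only about elements of $G$, so they persist to $V[g]$, and so does the argument.

Every nonzero pure subgroup of the $p$-adic integers $J_p$ satisfies the hypotheses: if $G$ is pure, then $pG=G\cap pJ_p$, so $G/pG$ embeds in $J_p/pJ_p$, which has order $p$. An infinite subgroup $S\subseteq J_p$ has a pure closure $\{x\in J_p:nx\in S\text{ for some }n\ge1\}$ of the same size, as $J_p$ is torsion-free. So there are absolutely indecomposable groups of every infinite size $\le2^{\aleph_0}$.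

This method ends at $2^{\aleph_0}$. Multiplication by $p^k$ induces a surjection $G/pG\to p^kG/p^{k+1}G$, so every $G/p^kG$ is finite, and since $p^\infty G=0$, $G$ embeds in $\prod_kG/p^kG$, which has size at most $2^{\aleph_0}$.

In the other direction, here is how an extension can destroy indecomposability. Let $G$ be uncountable and $\aleph_1$-free, that is, all countable subgroups of $G$ are free. Then $G$ is not absolutely indecomposable, whatever it is in $V$. Collapse $|G|$ to $\omega$. In $V[g]$ the group is countable. A finite subset of $G$ lies in $V$, and the set of $x\in G$ having a nonzero multiple in its span is the same in $V$ and in $V[g]$. In $V$ this is a countable group of finite rank, so it is free, hence finitely generated. So in $V[g]$ all subgroups of finite rank are free, and by Pontryagin's criterion the countable group $G$ is free. It is not finitely generated, because it was not in $V$. So it is free of infinite rank, and decomposes.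

That argument needed special information on $G$. For Theorem A we know only that $G$ is large.

## 4. Shift maps and an idempotent built from them

**The shifts.** Let $\delta_i:\omega\to\omega$ be the increasing enumeration of $\omega\setminus\{i\}$: $\delta_i(n)=n$ for $n<i$ and $\delta_i(n)=n+1$ for $n\ge i$. For $i<j$,
$$\delta_j\delta_i=\delta_i\delta_{j-1}.\tag{1}$$
Both maps are increasing, so it suffices to compare ranges. The range of $\delta_j\delta_i$ is $\omega\setminus\{j,\delta_j(i)\}=\omega\setminus\{i,j\}$, since $i<j$. The range of $\delta_i\delta_{j-1}$ is $\omega\setminus\{i,\delta_i(j-1)\}=\omega\setminus\{i,j\}$, since $j-1\ge i$.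

When $|G|\ge\kappa$ with $\kappa\to(\omega)^{<\omega}_2$, there will be a sequence $h_0<h_1<\cdots$ of indiscernibles such that each $\delta_i$ acts on the subgroup $A$ of those elements of $G$ that are definable from finitely many $h_n$. To see what this gives, take a free model: let $A$ be the free group on symbols $y_S$, $S\in[\omega]^{<\omega}$, let $A_n$ be generated by the $y_S$ with $S\subseteq\{0,\dots,n-1\}$, and put $\sigma_i(y_S)=y_{\delta_i[S]}$. Write $x_n=y_{\{n\}}$ and $y_{mn}=y_{\{m,n\}}$ for $m<n$.

**First attempts.** The shift $\sigma_0$ is a nontrivial endomorphism, but it is not idempotent: $\sigma_0x_0=x_1$ and $\sigma_0^2x_0=x_2$. A sensible second try is the difference $\tau_0=\sigma_1-\sigma_0$. On the $x_n$ it works: $\tau_0x_0=x_0-x_1$ and $\tau_0x_n=0$ for $n\ge1$, so $\tau_0^2x_0=\tau_0x_0$. It fails as soon as an element depends on two indiscernibles: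
$$\tau_0y_{01}=y_{02}-y_{12},\qquad \tau_0^2y_{01}=\tau_0y_{02}-\tau_0y_{12}=(y_{03}-y_{13})-0.$$
One might answer that an idempotent on the span of the $x_n$ is all we want. But that span need not carry any information on the rest of $G$; the transfer to $G$ in Sections 5 and 6 needs an idempotent on all of $A$.

**The correction.** By (1), $\sigma_j\sigma_i=\sigma_i\sigma_{j-1}$ for $i<j$. So $\sigma_1\sigma_0=\sigma_0\sigma_0$, and
$$\tau_0^2=\sigma_1\sigma_1-\sigma_1\sigma_0-\sigma_0\sigma_1+\sigma_0\sigma_0=\tau_0\sigma_1 .$$
The defect is the factor $\sigma_1$ on the right, which is the identity on $A_1$ but not on $A_2$. We would like to have $\sigma_N$ with large $N$ there instead. Put $\tau_1=\sigma_3-\sigma_2$. The same commutation rule gives $\tau_1\tau_0=\tau_0(\sigma_2-\sigma_1)$ and $\tau_1^2=\tau_1\sigma_3$, while $\tau_0\tau_1=\tau_0(\sigma_3-\sigma_2)$ by definition. Hence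
$$(\tau_0+\tau_1)^2=\tau_0\big[\sigma_1+(\sigma_2-\sigma_1)+(\sigma_3-\sigma_2)\big]+\tau_1\sigma_3=(\tau_0+\tau_1)\sigma_3 .$$
The sum telescopes, and the defect has moved out to $\sigma_3$. Adding all the $\tau_k$ moves it out to infinity.

**Lemma 1.** Let $A=\bigcup_nA_n$ be an abelian group, $A_0\subseteq A_1\subseteq\cdots$. Let $\sigma_i$ $(i<\omega)$ be endomorphisms of $A$ with

(a) $\sigma_i\restriction A_n=\mathrm{id}$ for $i\ge n$;

(b) $\sigma_j\sigma_i=\sigma_i\sigma_{j-1}$ for $i<j$.

Put $\tau_k=\sigma_{2k+1}-\sigma_{2k}$. Then $e(x)=\sum_{k<\omega}\tau_k(x)$ is a well-defined endomorphism of $A$, and $e^2=e$.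

*Proof.* **Step 1 ($e$ is an endomorphism).** If $x\in A_n$, then $\tau_kx=x-x=0$ whenever $2k\ge n$, by (a). So the sum is finite at each $x$, and $e$ is additive. With $e_L=\sum_{k<L}\tau_k$ we have $e(x)=e_L(x)$ whenever $x\in A_n$ and $2L\ge n$.

**Step 2 (products of the $\tau$'s).** Let $k<l$, so $2k+1<2l$. Applying (b) to each of the four terms,
$$\tau_l\tau_k=\sigma_{2l+1}\sigma_{2k+1}-\sigma_{2l+1}\sigma_{2k}-\sigma_{2l}\sigma_{2k+1}+\sigma_{2l}\sigma_{2k}=\sigma_{2k+1}\sigma_{2l}-\sigma_{2k}\sigma_{2l}-\sigma_{2k+1}\sigma_{2l-1}+\sigma_{2k}\sigma_{2l-1},$$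
that is,
$$\tau_l\tau_k=\tau_k(\sigma_{2l}-\sigma_{2l-1})\qquad(k<l).\tag{2}$$
Since $\sigma_{2k+1}\sigma_{2k}=\sigma_{2k}\sigma_{2k}$ by (b),
$$\tau_k\tau_k=\sigma_{2k+1}\sigma_{2k+1}-\sigma_{2k+1}\sigma_{2k}-\sigma_{2k}\sigma_{2k+1}+\sigma_{2k}\sigma_{2k}=\tau_k\sigma_{2k+1}.\tag{3}$$

**Step 3 (the finite sums).** We show $e_L^2=e_L\sigma_{2L-1}$ for $L\ge1$. Split $e_L^2=\sum_{k,l<L}\tau_l\tau_k$ into the diagonal terms, treated by (3); the terms whose left factor has the larger index, treated by (2); and the terms whose left factor has the smaller index, which we write as $\tau_k\tau_l=\tau_k(\sigma_{2l+1}-\sigma_{2l})$ with $k<l$. Then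
$$e_L^2=\sum_{k<L}\tau_k\Big[\sigma_{2k+1}+\sum_{k<l<L}(\sigma_{2l}-\sigma_{2l-1})+\sum_{k<l<L}(\sigma_{2l+1}-\sigma_{2l})\Big].$$
The bracket is $\sigma_{2k+1}+\sum_{k<l<L}(\sigma_{2l+1}-\sigma_{2l-1})=\sigma_{2L-1}$.

**Step 4 (passing to $e$).** Let $x\in A_n$. Choose $K$ with $2K\ge n$, so $e(x)=e_L(x)$ for all $L\ge K$. The element $e(x)$ lies in some $A_m$; choose $L>K$ with $2L\ge m$. Then $e(e(x))=e_L(e(x))=e_L^2(x)=e_L(\sigma_{2L-1}x)$. Since $2L-1\ge2K\ge n$, $\sigma_{2L-1}x=x$, so $e^2(x)=e_L(x)=e(x)$. $\square$

*Check in the free model.* $\tau_kx_n$ is nonzero only for $n=2k$, so $e(x_{2k})=x_{2k}-x_{2k+1}$ and $e(x_{2k+1})=0$. For the element that broke $\tau_0$: $e(y_{01})=y_{02}-y_{12}$, and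
$$e(y_{02})=(y_{03}-y_{13})+(y_{02}-y_{03})=y_{02}-y_{13},\qquad e(y_{12})=0+(y_{12}-y_{13}),$$
so $e^2(y_{01})=y_{02}-y_{12}=e(y_{01})$.

## 5. Finite approximations to an idempotent, and their rank

An idempotent on a small subgroup $A$ of $G$ is not yet one on $G$. We describe the finite approximations to an idempotent of $G$, and by a rank we single out those that can be continued forever.

**Definition 5.1.** A *condition* is a finite partial function $p:G\to G$ such that

- if $x,y,x+y\in\operatorname{dom}p$, then $p(x+y)=p(x)+p(y)$;
- if $x,p(x)\in\operatorname{dom}p$, then $p(p(x))=p(x)$.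

Let $\mathcal P_0$ be the set of all conditions, let
$$\mathcal P_{\alpha+1}=\{p\in\mathcal P_\alpha:\ \forall c\in G\ \exists q\in\mathcal P_\alpha\ (q\supseteq p,\ c\in\operatorname{dom}q)\},$$
and take intersections at limits. This sequence decreases, so it is eventually constant; let $\mathcal P_\infty$ be the eventual value. For $p\in\mathcal P_0\setminus\mathcal P_\infty$ let $\rho(p)$ be the unique $\alpha$ with $p\in\mathcal P_\alpha\setminus\mathcal P_{\alpha+1}$.

*Example.* Let $G=\mathbb Z$. The condition $\{(2,1)\}$ has rank $0$: if $q\supseteq\{(2,1)\}$ has $1$ in its domain, then $2q(1)=q(2)=1$, which is impossible. So one cannot simply force with $\mathcal P_0$. The condition $p=\{(3,1)\}$ has rank $1$. It lies in $\mathcal P_1$: for $c\ne3$, the set $p\cup\{(c,w)\}$ is a condition if we take $w=0,1,2$ for $c=0,1,6$ respectively, and $w=c$ for all other $c$; here the only sums staying inside $\{3,c\}$ occur for $c=6$ and $c=0$, and the idempotence clause concerns $p(3)=1$ only when $c=1$. It does not lie in $\mathcal P_2$: every condition $q\supseteq p$ with $1\in\operatorname{dom}q$ has $q(1)=q(q(3))=q(3)=1$,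 and no condition $r\supseteq q$ has $2$ in its domain, since then $r(2)=2$ and $r(3)=r(1)+r(2)=3\ne1$. So $q\notin\mathcal P_1$.

Two properties follow from the definition. Since $\mathcal P_\infty$ is equal to its own derivative:
$$\text{if }p\in\mathcal P_\infty\text{ and }c\in G,\text{ there is }q\in\mathcal P_\infty\text{ with }q\supseteq p,\ c\in\operatorname{dom}q.\tag{4}$$
And if $p\in\mathcal P_0\setminus\mathcal P_\infty$, then
$$\text{there is }c\in G\text{ such that every condition }q\supseteq p\text{ with }c\in\operatorname{dom}q\text{ has }q\notin\mathcal P_\infty\text{ and }\rho(q)<\rho(p).\tag{5}$$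
To see (5), let $\alpha=\rho(p)$. As $p\in\mathcal P_\alpha\setminus\mathcal P_{\alpha+1}$, some $c$ has no $q\in\mathcal P_\alpha$ with $q\supseteq p$ and $c\in\operatorname{dom}q$. So a condition $q\supseteq p$ with $c\in\operatorname{dom}q$ is not in $\mathcal P_\alpha$. Hence $q\notin\mathcal P_\infty$, and $q\in\mathcal P_{\rho(q)}$ forces $\rho(q)<\alpha$, because the sequence decreases.

**Lemma 2.** Suppose $a,b\in G\setminus\{0\}$ and $p_0=\{(a,0),(b,b)\}\in\mathcal P_\infty$. Then in some generic extension $G$ is a direct sum of two nonzero subgroups.

*Proof.* Force with $\{p\in\mathcal P_\infty:p\supseteq p_0\}$, where larger conditions are stronger. Let $g$ be generic and $E=\bigcup g$. Any two members of $g$ have a common extension in $g$, so $E$ is a function. By (4), for each $c\in G$ the conditions with $c$ in their domain are dense, so $E$ is defined on all of $G$. Since $g$ is directed, any finitely many elements of $G$ lie in the domain of a single $p\in g$. Applying this to $x,y,x+y$ shows that $E$ is additive; applying it to $x,E(x)$ shows $E(E(x))=E(x)$. So in $V[g]$ we have $G=\ker E\oplus\operatorname{im}E$,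 with $0\ne a\in\ker E$ and $0\ne b=E(b)\in\operatorname{im}E$. $\square$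

So Theorem A is reduced to placing such a $p_0$ in $\mathcal P_\infty$. The point of the rank is that it lets a small elementary submodel decide this.

## 6. The hull of indiscernibles: proof of Theorem A

**Lemma 3.** Let $\kappa\to(\omega)^{<\omega}_2$, and let $\mathfrak A$ be a structure in a countable language whose universe contains $\kappa$. Then there is $H=\{h_0<h_1<\cdots\}\subseteq\kappa$ of order type $\omega$ that is order-indiscernible in $\mathfrak A$.

*Proof.* We code all formulas into one coloring, using a different size of set for each formula. Enumerate the formulas as $\varphi_k(v_1,\dots,v_{n_k})$, $k<\omega$, and choose a strictly increasing sequence of numbers $m(k)\ge n_k$. For $\alpha_1<\dots<\alpha_{m(k)}$ in $\kappa$ let $f(\{\alpha_1,\dots,\alpha_{m(k)}\})=1$ iff $\mathfrak A\models\varphi_k(\alpha_1,\dots,\alpha_{n_k})$; let $f=0$ on sets of other sizes. Let $H$ consist of the first $\omega$ elements of an infinite homogeneous set. Any increasing $n_k$-tuple of $H$ can be extended by larger elements of $H$ to an $m(k)$-tuple, and $f$ of that tuple is the truth value of $\varphi_k$ at the $n_k$-tuple.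 As $f$ is constant on $[H]^{m(k)}$, this truth value is constant. $\square$

*Proof of Theorem A.* Let $\kappa\to(\omega)^{<\omega}_2$ and $|G|\ge\kappa$.

**Step 1 (a countable subgroup with shift maps).** The purpose is to produce $A$, $A_n$, $\sigma_i$ as in Lemma 1. Fix an injection $c:\kappa\to G$ and a regular $\theta$ so large that everything above lies in $H(\theta)$. Let
$$\mathfrak A=(H(\theta),\in,\vartriangleleft,\;G,+,c,\mathcal P_0,\mathcal P_\infty,\rho),$$
where $\vartriangleleft$ is a well-ordering of $H(\theta)$ and the remaining symbols are constants. Let $H=\{h_n:n<\omega\}$ be as in Lemma 3. Put $N=\mathrm{Hull}(H)$ and $N_n=\mathrm{Hull}(\{h_0,\dots,h_{n-1}\})$. Then $N=\bigcup_nN_n\prec\mathfrak A$.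

For strictly increasing $\delta:\omega\to\omega$, Skolem terms $t$ and $i_1<\dots<i_r$, put
$$\delta_*\big(t(h_{i_1},\dots,h_{i_r})\big)=t(h_{\delta(i_1)},\dots,h_{\delta(i_r)}).$$
This is well defined: if two Skolem terms in elements of $H$ have equal values, list all indices involved as $l_1<\dots<l_s$; the equality is a formula true at $(h_{l_1},\dots,h_{l_s})$, hence also true at the increasing tuple $(h_{\delta(l_1)},\dots,h_{\delta(l_s)})$. The same argument, applied to an arbitrary formula in values of Skolem terms, shows that $\delta_*:N\to N$ is elementary. Clearly $(\delta\delta')_*=\delta_*\delta'_*$.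

Let $A=G\cap N$, $A_n=G\cap N_n$ and $\sigma_i=(\delta_i)_*\restriction A$. As $N,N_n\prec\mathfrak A$, these are subgroups of $G$, and $A=\bigcup_nA_n$. As $(\delta_i)_*$ is elementary and fixes the constants $G$ and $+$, $\sigma_i$ is an endomorphism of $A$. If $i\ge n$, then $\delta_i$ fixes $0,\dots,n-1$, so $\sigma_i$ is the identity on $A_n$; this is (a). Condition (b) follows from (1). Let $e=e^2\in\operatorname{End}(A)$ be given by Lemma 1.

**Step 2 ($e$ is neither $0$ nor injective).** Let $a$ be the $\vartriangleleft$-least nonzero element of $G$. It is definable, so $a\in A_0$. All $\sigma_i$ fix $a$, so all $\tau_ka=0$ and $e(a)=0$. Next let $x=c(h_0)\in A_1$. Then $\tau_kx=0$ for $k\ge1$, so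
$$b:=e(x)=\sigma_1x-\sigma_0x=c(h_0)-c(h_1)\neq0,$$
because $\delta_1(0)=0$, $\delta_0(0)=1$ and $c$ is injective. Moreover $e(b)=e^2(x)=e(x)=b$.

**Step 3 (every finite $p\subseteq e$ belongs to $\mathcal P_\infty$).** This is the transfer from $A$ to $G$. A finite $p\subseteq e$ is a condition, since $e$ is additive and $e^2=e$; and $p\in N$, since $p$ is a finite subset of $N$. Suppose some finite $p\subseteq e$ is not in $\mathcal P_\infty$, and choose such a $p$ with $\rho(p)$ minimal. By (5) there is a $c_0\in G$ such that every condition $q\supseteq p$ with $c_0\in\operatorname{dom}q$ satisfies $q\notin\mathcal P_\infty$ and $\rho(q)<\rho(p)$. The statement that such a $c_0$ exists is about $p$ and the constants of $\mathfrak A$, and $p\in N\prec\mathfrak A$; so we can take $c_0\in G\cap N=A$. Here we use that $e$ is defined on all of $A$: put $q=p\cup\{(c_0,e(c_0))\}$. Then $q\subseteq e$ is finite, so it is a condition, and $c_0\in\operatorname{dom}q$. Hence $q\notin\mathcal P_\infty$ and $\rho(q)<\rho(p)$, which contradicts the minimality of $\rho(p)$.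

**Step 4 (conclusion).** By Steps 2 and 3, $p_0=\{(a,0),(b,b)\}\subseteq e$ belongs to $\mathcal P_\infty$. Lemma 2 finishes the proof of Theorem A. $\blacksquare$

With $\kappa=\kappa(\omega)$ this shows that ZFC + "$\kappa(\omega)$ exists" proves that every absolutely indecomposable abelian group has cardinality $<\kappa(\omega)$.

## 7. Groups from labeled trees

For Theorem B we need a large group with very few endomorphisms. A natural device is to make single elements infinitely divisible by their own primes. There are only countably many primes, so in an uncountable group primes must be shared. We let countably many *labels* say who shares a prime.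

Let $\lambda\ge1$ be a cardinal and $T=\lambda^{<\omega}$ the tree of finite sequences from $\lambda$. For $s\ne\emptyset$ let $s^-$ be $s$ without its last entry. Let $L$ be a function on $T$ with countably many values, called labels, such that $L(s)$ determines the length $|s|$. Choose primes $p_\ell,q_\ell$ for the labels $\ell$, all distinct. Inside $W=\bigoplus_{s\in T}\mathbb Qx_s$ put
$$G_L=\sum_{s\in T}\mathbb Z[1/p_{L(s)}]\,x_s+\sum_{s\ne\emptyset}\mathbb Z[1/q_{L(s)}]\,(x_s-x_{s^-}).$$
This is torsion-free, and $|G_L|=\lambda$ if $\lambda$ is infinite.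

*The case $\lambda=1$.* There is one node of each length $n$; write $x_n$ for its generator and $p_n,q_n$ for its primes. The element $x_n$ is divisible by all powers of $p_n$, and it will turn out that this forces $\varphi(x_n)=a_nx_n$ for every endomorphism $\varphi$. The element $x_n-x_{n-1}$ is divisible by all powers of $q_n$, which will force $a_n=a_{n-1}$. So the primes $p$ pin down the generators and the primes $q$ tie neighbors together.

*Length alone is not enough.* Take $\lambda\ge2$ and $L(s)=|s|$. The linear map with $x_s\mapsto x_{(0,\dots,0)}$, where $(0,\dots,0)$ has length $|s|$, commutes with $s\mapsto s^-$ and preserves labels. So it maps $G_L$ to $G_L$. It is idempotent and nonzero, and it kills $x_{\langle1\rangle}-x_{\langle0\rangle}\ne0$. So $G_L$ is decomposable. We now find out exactly what the labels have to prevent.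

**Definition 7.1.** A *shift sequence* for $L$ consists of $d\ge1$ and $(u_m)_{m<\omega}$ in $\lambda^d$ with $u_0\neq u_1$ and
$$L(u_0{}^\frown\cdots{}^\frown u_m)=L(u_1{}^\frown\cdots{}^\frown u_{m+1})\quad\text{for all }m<\omega.$$

*Example.* If $L(s)=|s|$, then every sequence in $\lambda^1$ with $u_0\ne u_1$ is a shift sequence. If $\lambda=1$ there is none, since $u_0=u_1$ always.

**Lemma 4.** Let $L\in V$ be as above, and let $V[g]$ be a generic extension in which there is no shift sequence for $L$. Then in $V[g]$, $\operatorname{End}(G_L)=\mathbb Z\cdot\mathrm{id}$.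

*Proof.* Write $G=G_L$. We work in $V[g]$; $T$, $L$ and $G$ are the same there.

**Step 1 (localizations).** We determine which elements are infinitely divisible by a given prime. For a prime $p$ let $G_{(p)}=\mathbb Z_{(p)}G\subseteq W$. Note that $\mathbb Z_{(p)}\mathbb Z[1/p']$ is $\mathbb Z_{(p)}$ for primes $p'\ne p$, and $\mathbb Q$ for $p'=p$.

(i) For $p=p_\ell$, the generators $\mathbb Z_{(p)}(x_s-x_{s^-})$ are absorbed by the others, and
$$G_{(p)}=\bigoplus_{L(s)=\ell}\mathbb Qx_s\oplus\bigoplus_{L(s)\neq\ell}\mathbb Z_{(p)}x_s .$$

(ii) For $q=q_\ell$ with $\ell\ne L(\emptyset)$: all $s$ with $L(s)=\ell$ have the same length, which is at least $1$. Their parents $s^-$ have a smaller length, hence other labels. So $\{x_s-x_{s^-}:L(s)=\ell\}\cup\{x_s:L(s)\neq\ell\}$ is a $\mathbb Z$-basis of $\bigoplus_s\mathbb Zx_s$: it arises from the basis $\{x_s\}$ by subtracting from some basis elements others that are left unchanged. In this basis, $G_{(q)}$ is the sum of the $\mathbb Q$-span of the first part and the $\mathbb Z_{(q)}$-span of the second.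

(iii) For every other prime $p$, $G_{(p)}=\bigoplus_s\mathbb Z_{(p)}x_s$. This includes $p=q_{L(\emptyset)}$: only $\emptyset$ has label $L(\emptyset)$, and the generators with a prime $q$ have $s\neq\emptyset$.

Since $\bigcap_kp^k\mathbb Z_{(p)}=0$ and $p^\infty G\subseteq p^\infty G_{(p)}$, we obtain from (i) and (ii)
$$p_\ell^\infty G\subseteq\operatorname{span}_{\mathbb Q}\{x_s:L(s)=\ell\},\qquad q_\ell^\infty G\subseteq\operatorname{span}_{\mathbb Q}\{x_s-x_{s^-}:L(s)=\ell\}\ \ (\ell\neq L(\emptyset)).$$

**Step 2 (an endomorphism respects the tree).** Let $\varphi\in\operatorname{End}(G)$ and extend it $\mathbb Q$-linearly to $W$. Endomorphisms map $p^\infty G$ into itself. Since $x_s\in p_{L(s)}^\infty G$,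
$$\varphi(x_s)=\sum_{L(t)=L(s)}a_tx_t\quad\text{(a finite sum, with } a_t \text{ depending on } s).$$
In particular all $t\in\operatorname{supp}\varphi(x_s)$ have length $|s|$. For $s=\emptyset$ this says $\varphi(x_\emptyset)=rx_\emptyset$ for some $r\in\mathbb Q$. For $s\neq\emptyset$ we have $x_s-x_{s^-}\in q_{L(s)}^\infty G$ and $L(s)\ne L(\emptyset)$, so
$$\varphi(x_s)-\varphi(x_{s^-})=\sum_{L(t)=L(s)}c_t(x_t-x_{t^-}).$$
Here $\varphi(x_{s^-})$ involves only nodes of length $|s|-1$. Comparing the coefficients at nodes of length $|s|$ gives $c_t=a_t$; comparing the rest gives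
$$\varphi(x_{s^-})=\pi\varphi(x_s),\qquad\text{where }\pi\text{ is linear with }\pi(x_t)=x_{t^-}.\tag{6}$$

**Step 3 ($\varphi$ is diagonal).** We show that an off-diagonal entry produces a shift sequence. Suppose $t\in\operatorname{supp}\varphi(x_s)$ and $t\neq s$. Then $d=|s|=|t|\ge1$. Put $u_0=s$, $u_1=t$. Inductively, suppose that $t'=u_1{}^\frown\cdots{}^\frown u_{m+1}$ lies in $\operatorname{supp}\varphi(x_{s'})$, where $s'=u_0{}^\frown\cdots{}^\frown u_m$; for $m=0$ this is our assumption. Let $s''=s'{}^\frown u_{m+1}$. Using (6) $d$ times, $\pi^d\varphi(x_{s''})=\varphi(x_{s'})$. As $t'$ is in the support of the right-hand side, some $t''\in\operatorname{supp}\varphi(x_{s''})$ becomes $t'$ when its last $d$ entries are removed. Let $u_{m+2}$ be these last $d$ entries. Then $t''=u_1{}^\frown\cdots{}^\frown u_{m+2}$, and the induction continues. For all pairs $(s',t')$ that occur, $L(s')=L(t')$ by Step 2. So $(u_m)$ is a shift sequence in $V[g]$, contrary to the hypothesis.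

**Step 4 ($\varphi$ is an integer).** So $\varphi(x_s)=a_sx_s$ for all $s$, and (6) gives $a_s=a_{s^-}$. By induction on the length, $\varphi=r\cdot\mathrm{id}$. Since $rx_\emptyset\in G$, the descriptions (i) for $\ell\ne L(\emptyset)$, (ii), where $x_\emptyset$ belongs to the second part of the basis, and (iii) give $r\in\mathbb Z_{(p)}$ for all primes $p\neq p_{L(\emptyset)}$. Since $rx_{\langle0\rangle}\in G$ and $L(\langle0\rangle)\neq L(\emptyset)$, (i) gives $r\in\mathbb Z_{(p)}$ for $p=p_{L(\emptyset)}$ too. So $r\in\mathbb Z$. $\square$

## 8. Labels without shift sequences: proof of Theorem B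

Let $\lambda$ be infinite, and let $f:[\lambda]^{<\omega}\to2$ have no infinite homogeneous set. The label of a tuple will record a growing finite part of its type in a structure that knows $f$. Let $\theta>\lambda$ be regular with $f\in H(\theta)$, and let $\mathfrak A=(H(\theta),\in,\vartriangleleft,\lambda,f)$ with $\vartriangleleft$ a well-ordering and $\lambda,f$ constants. Enumerate the formulas as $\varphi_k(v_1,\dots,v_{m_k})$, $k<\omega$. For $s=(s_0,\dots,s_{n-1})\in\lambda^n$ let
$$L(s)=\big(n,\{(k,i):k<n,\ i\in n^{m_k},\ \mathfrak A\models\varphi_k(s_{i(1)},\dots,s_{i(m_k)})\}\big).$$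
Labels are hereditarily finite sets, so there are only countably many, and $L(s)$ determines $|s|=n$.

*Example.* $L(\emptyset)=(0,\emptyset)$. If $\varphi_0(v_1)$ is "$v_1=\emptyset$", then $L(\langle0\rangle)=(1,\{(0,i)\})$, where $i$ is the function with $i(1)=0$, and $L(\langle\alpha\rangle)=(1,\emptyset)$ for all $\alpha>0$. So $\langle1\rangle$ and $\langle2\rangle$ still have the same label, but longer sequences beginning with $1$ and with $2$ are told apart once their length exceeds the index of the formula "$v_1=1$". For $\lambda=\omega$ this alone excludes shift sequences: each entry $u_0(i)$ is definable by some $\varphi_k$, and the equality of labels for $m$ with $d(m+1)>k$ forces $u_1(i)=u_0(i)$.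

For larger $\lambda$ the entries need not be definable. If $h_0<h_1<\cdots$ were order-indiscernible in $\mathfrak A$, then $u_m=\langle h_m\rangle$ would be a shift sequence. The next lemma shows conversely that a shift sequence yields a homogeneous set for $f$.

**Lemma 5.** In every generic extension of $V$ there is no shift sequence for this $L$.

*Proof.* **Step 1 (it suffices to work in $V$).** Fix $d$. The finite sequences $(u_0,\dots,u_r)$ in $\lambda^d$ with $u_0\ne u_1$ (if $r\ge1$) and $L(u_0{}^\frown\cdots{}^\frown u_m)=L(u_1{}^\frown\cdots{}^\frown u_{m+1})$ for $m<r$ form a tree that lies in $V$, and its infinite branches are the shift sequences with this $d$. If the tree has no infinite branch in $V$, then $V$ contains a rank function from the tree to the ordinals that strictly decreases along proper extensions. This function still excludes infinite branches in every generic extension. So suppose, toward a contradiction, that $(u_m)$ is a shift sequence in $V$.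

**Step 2 (an elementary shift).** We turn $u_m\mapsto u_{m+1}$ into an elementary map. Let $N\prec\mathfrak A$ be the Skolem hull of all entries $u_m(i)$, and define $j:N\to N$ by replacing, in Skolem terms, each $u_m(i)$ by $u_{m+1}(i)$. To see that this preserves truth, consider a formula $\varphi_k$ and finitely many entries. Choose $M$ such that these entries occur in $u_0,\dots,u_M$ and $d(M+1)>k$. The sequences $u_0{}^\frown\cdots{}^\frown u_M$ and $u_1{}^\frown\cdots{}^\frown u_{M+1}$ have length $d(M+1)>k$ and the same label, so $\varphi_k$ has the same truth value at the chosen positions of both. Equalities between values of Skolem terms, and arbitrary formulas about such values, are themselves formulas in the entries. Hence $j$ is well defined and elementary. In particular $j(\lambda)=\lambda$ and $j(f)=f$.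

**Step 3 (the critical sequence).** We find the candidates for a homogeneous set. On the ordinals of $N$, $j$ preserves order, and $j(\xi)\ge\xi$: a least $\xi$ with $j(\xi)<\xi$ would give $j(j(\xi))<j(\xi)$, so $j(\xi)$ would be a smaller counterexample. Since $u_0\neq u_1$, some $u_0(i)<\lambda$ is moved to $u_1(i)\neq u_0(i)$. Let $\kappa_0$ be the least ordinal of $N$ that is moved by $j$. Then $\kappa_0<\lambda$, $j(\kappa_0)>\kappa_0$, and $j$ fixes every ordinal in $N\cap\kappa_0$. Put $\kappa_n=j^n(\kappa_0)$. As $j$ preserves order and $j(\lambda)=\lambda$, we have $\kappa_0<\kappa_1<\cdots<\lambda$.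

**Step 4 (shifting the upper part).** We claim:
$$\begin{gathered}\text{if }i\le b_1<\dots<b_m<\omega\text{ and }\vec\alpha\subseteq N\cap\kappa_i\text{ is finite, then}\\ f(\vec\alpha\cup\{\kappa_{b_1},\dots,\kappa_{b_m}\})=f(\vec\alpha\cup\{\kappa_{b_1+1},\dots,\kappa_{b_m+1}\}).\end{gathered}\tag{7}$$
First let $i=0$. The finite set $\vec\alpha\subseteq N\cap\kappa_0$ satisfies $j(\vec\alpha)=\vec\alpha$, since $j$ fixes its elements. Applying $j$ to the value $f(\vec\alpha\cup\{\kappa_{b_1},\dots,\kappa_{b_m}\})\in\{0,1\}$, which $j$ fixes, and using $j(f)=f$, gives (7). Every $k$-element subset of $\kappa_0$ that belongs to $N$ is a subset of $N\cap\kappa_0$. So for each $k<\omega$, $N$ satisfies the statement "for all $\vec\alpha\in[\kappa_0]^k$ the equality in (7) holds", with parameters $f,\kappa_0,\kappa_{b_1},\dots,\kappa_{b_m},\kappa_{b_1+1},\dots,\kappa_{b_m+1}$. Applying the elementary map $j^i$, $N$ satisfies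
$$\text{"for all }\vec\alpha\in[\kappa_i]^k:\ f(\vec\alpha\cup\{\kappa_{b_1+i},\dots,\kappa_{b_m+i}\})=f(\vec\alpha\cup\{\kappa_{b_1+i+1},\dots,\kappa_{b_m+i+1}\})\text{"}.$$
Here $b_1+i,\dots,b_m+i$ is an arbitrary increasing sequence with first member $\ge i$, and every finite subset of $N\cap\kappa_i$ is an element of $N$. This is (7).

**Step 5 (the critical sequence is homogeneous).** Let $a_1<\dots<a_n$ be natural numbers and put $a_0=-1$. If $a_{l-1}<a_l-1$ for some $l\ge1$, apply (7) with $i=b_1=a_l-1$, the numbers $b$ being $a_l-1,\dots,a_n-1$, and $\vec\alpha=\{\kappa_{a_1},\dots,\kappa_{a_{l-1}}\}$; all elements of $\vec\alpha$ are below $\kappa_{a_l-1}$, because $a_{l-1}<a_l-1$. The result is that $a_l,\dots,a_n$ can all be lowered by $1$ without changing $f(\{\kappa_{a_1},\dots,\kappa_{a_n}\})$. Iterate. The sum of the $a$'s decreases, so the process ends, and it ends only when $a_l=a_{l-1}+1$ for all $l$, that is, at $0,1,\dots,n-1$. Hence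
$$f(\{\kappa_{a_1},\dots,\kappa_{a_n}\})=f(\{\kappa_0,\dots,\kappa_{n-1}\}).$$
So $\{\kappa_n:n<\omega\}$ is an infinite homogeneous set for $f$, a contradiction. $\square$

*Proof of Theorem B.* Let $G=G_L$ with the labels of this section. Then $G$ is torsion-free and $|G|=\lambda$. By Lemmas 5 and 4, $\operatorname{End}(G)=\mathbb Z\cdot\mathrm{id}$ in every generic extension. The only idempotents of $\mathbb Z$ are $0$ and $1$, so $G$ is indecomposable in every generic extension. $\blacksquare$

Theorems A (with $\kappa=\lambda$) and B together give the equivalence stated in Section 2.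

## 9. Indiscernibles over parameters: proof of the decomposition in Theorem C

Let $\kappa=\kappa(\omega)$. By the example after Definition 1.3, $\kappa>\omega$. So we can fix an infinite cardinal $\mu<\kappa$ that bounds $|R|$ and the number of distinguished submodules.

If we repeat Section 6 with $M$ in place of $G$, an elementary map $\delta_*$ satisfies $\delta_*(rx)=\delta_*(r)\delta_*(x)$. This is $R$-linearity only if $\delta_*(r)=r$ for all $r\in R$, and Lemma 3 does not give this when $R$ is uncountable. Likewise $\delta_*$ could move the $D_\xi$. So we need indiscernibles over $\mu$ many parameters. The minimality of $\kappa(\omega)$ provides them.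

**Lemma 6.** Let $\mathfrak A=(H(\theta),\in,\vartriangleleft,\dots)$ be in a countable language, $\theta>\kappa$ regular, $\vartriangleleft$ a well-ordering. Then there is $H\subseteq\kappa$ of order type $\omega$ that is order-indiscernible for all formulas with parameters from $\mu$.

*Proof.* **Step 1 (setting).** By minimality of $\kappa$, fix $g:[\mu]^{<\omega}\to2$ without an infinite homogeneous set. Let $H$ be given by Lemma 3 for the expansion $(\mathfrak A,\mu,g)$. Coding tuples of ordinals below $\mu$ by the $\vartriangleleft$-least bijections $\mu^p\to\mu$, which are definable, it suffices to consider a formula $\varphi(\xi,v_1,\dots,v_n)$ with one parameter $\xi<\mu$. We identify finite subsets of $H$ with increasing tuples and write $s<t$ for $\max s<\min t$. For $s<t$ in $[H]^n$ let $F(s,t)$ be the least $\xi<\mu$ such that $\varphi(\xi,s)$ and $\varphi(\xi,t)$ have different truth values, and $F(s,t)=\mu$ if there is none. $F$ is definable in $(\mathfrak A,\mu,g)$. So by indiscernibility either $F=\mu$ on all such pairs or $F<\mu$ on all such pairs.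

**Step 2 (if $F=\mu$, we are done).** Then for every $\xi<\mu$, $\varphi(\xi,\cdot)$ takes the same truth value at $s$ and $t$ whenever $s<t$. Given any two tuples in $[H]^n$, compare both with a third one beyond them. So $\varphi(\xi,\cdot)$ is constant on $[H]^n$.

**Step 3 (the case $F<\mu$ is impossible).** Regard $F$ as a function on $[H]^{2n}$. Take $w_0<w_1<\cdots$ in $[H]^{2n}$ and let $\xi_k=F(w_k)$. By indiscernibility, one of the three relations $\xi_k<\xi_l$, $\xi_k=\xi_l$, $\xi_k>\xi_l$ holds for all $k<l$. The third would give an infinite descending sequence of ordinals. If the first holds, then $\{\xi_k:k<\omega\}$ is infinite, and for $k_1<\dots<k_r$ the value $g(\{\xi_{k_1},\dots,\xi_{k_r}\})$ is decided by a formula at the increasing tuple $w_{k_1}{}^\frown\cdots{}^\frown w_{k_r}$ of $H$, so it depends only on $r$. Then $\{\xi_k\}$ is homogeneous for $g$, a contradiction. So the second relation holds, and by indiscernibility $F(w)=F(w')$ for all $w<w'$ in $[H]^{2n}$. Comparing two arbitrary elements of $[H]^{2n}$ with one beyond both, we see that $F$ has a constant value $\xi<\mu$. Now take $s<t<u$ in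 $[H]^n$. As $F(s,t)=F(t,u)=F(s,u)=\xi$, the truth values of $\varphi(\xi,s)$, $\varphi(\xi,t)$, $\varphi(\xi,u)$ are pairwise different. There are only two truth values, a contradiction. $\square$

*Proof of the decomposition in Theorem C.* Index the family as $(D_\xi)_{\xi<\mu}$, repeating submodules if necessary, and using the submodule $M$ if the family is empty.

**Step 1 (conditions and ranks).** Now a condition is a finite partial function $p:M\to M$ that satisfies the two clauses of Definition 5.1 and also

- if $x,rx\in\operatorname{dom}p$ with $r\in R$, then $p(rx)=r\,p(x)$;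
- if $x\in\operatorname{dom}p\cap D_\xi$, then $p(x)\in D_\xi$.

Define $\mathcal P_\alpha$, $\mathcal P_\infty$ and $\rho$ from these conditions as in Definition 5.1, with $c$ ranging over $M$. The proofs of (4) and (5) used only the definition of the sequence $(\mathcal P_\alpha)$, so (4) and (5) hold with $M$ in place of $G$.

**Step 2 (hull and shifts).** Fix an injection $c:\kappa\to M$, a surjection $\mu\to R$ (it exists because $0\in R$ and $|R|\le\mu$), and a regular $\theta>\kappa$ so large that everything lies in $H(\theta)$. Let $\mathfrak A$ be $(H(\theta),\in,\vartriangleleft)$ together with constants for $\mu$, for $M$ and $R$ with their operations, for the surjection $\mu\to R$, for the function $\xi\mapsto D_\xi$, and for $c,\mathcal P_0,\mathcal P_\infty,\rho$. Let $H=\{h_0<h_1<\cdots\}$ be as in Lemma 6, and put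
$$N=\mathrm{Hull}(\mu\cup H),\qquad N_n=\mathrm{Hull}(\mu\cup\{h_0,\dots,h_{n-1}\}).$$
Again $N=\bigcup_nN_n\prec\mathfrak A$. For strictly increasing $\delta:\omega\to\omega$, $\vec\xi$ from $\mu$ and $i_1<\dots<i_r$, put
$$\delta_*\big(t(\vec\xi,h_{i_1},\dots,h_{i_r})\big)=t(\vec\xi,h_{\delta(i_1)},\dots,h_{\delta(i_r)}).$$
If a formula with parameters from $\mu$ holds at an increasing tuple $(h_{l_1},\dots,h_{l_s})$, then by Lemma 6 it holds at $(h_{\delta(l_1)},\dots,h_{\delta(l_s)})$. As in Section 6, it follows that $\delta_*:N\to N$ is well defined and elementary, and $(\delta\delta')_*=\delta_*\delta'_*$. Moreover $\delta_*$ fixes every element of $\mathrm{Hull}(\mu)$. This hull contains every $r\in R$, as the image of some $\xi<\mu$ under the surjection, and every $D_\xi$.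

Let $A=M\cap N$, $A_n=M\cap N_n$, $\sigma_i=(\delta_i)_*\restriction A$. Since $R\subseteq N_n\subseteq N$ and $N_n,N\prec\mathfrak A$, these are submodules of $M$, and $A=\bigcup_nA_n$. Each $\sigma_i$ is additive, and $\sigma_i(rx)=(\delta_i)_*(r)\,\sigma_i(x)=r\sigma_i(x)$. If $x\in A\cap D_\xi$, then $\sigma_i(x)\in(\delta_i)_*(D_\xi)=D_\xi$. If $i\ge n$, then $\delta_i$ fixes $0,\dots,n-1$, so $\sigma_i$ is the identity on $A_n$; and (b) of Lemma 1 follows from (1). Lemma 1 gives $e=e^2$. At each $x$, $e(x)$ is a finite sum of differences $\sigma_{2k+1}(x)-\sigma_{2k}(x)$. So $e$ is $R$-linear and maps $A\cap D_\xi$ into $D_\xi$.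

The $\vartriangleleft$-least nonzero element $a$ of $M$ lies in $A_0$, so $e(a)=0$. For $x=c(h_0)\in A_1$ only $\tau_0$ contributes, and $b:=e(x)=c(h_0)-c(h_1)\neq0$, with $e(b)=b$.

**Step 3 (transfer).** Let $p\subseteq e$ be finite. Then $p$ is a condition: $e$ is additive, idempotent and $R$-linear, and maps $A\cap D_\xi$ into $D_\xi$. Also $p\in N$. Suppose some finite $p\subseteq e$ is not in $\mathcal P_\infty$, and take one with $\rho(p)$ minimal. By (5) and $p\in N\prec\mathfrak A$, there is a $c_0\in M\cap N=A$ such that every condition $q\supseteq p$ with $c_0\in\operatorname{dom}q$ has $q\notin\mathcal P_\infty$ and $\rho(q)<\rho(p)$. The finite set $q=p\cup\{(c_0,e(c_0))\}\subseteq e$ is such a condition, which contradicts minimality. So every finite $p\subseteq e$ is in $\mathcal P_\infty$; in particular $p_0=\{(a,0),(b,b)\}\in\mathcal P_\infty$.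

**Step 4 (the generic projection).** Force with $\{p\in\mathcal P_\infty:p\supseteq p_0\}$, larger conditions being stronger, and let $E=\bigcup g$. As in Lemma 2, $E:M\to M$ is a total function, any finitely many elements of $M$ lie in the domain of one $p\in g$, $E$ is additive, and $E^2=E$. Applying the new clauses to $p\in g$ with $x,rx\in\operatorname{dom}p$, and to $p\in g$ with $x\in\operatorname{dom}p\cap D_\xi$, we get $E(rx)=rE(x)$ and $E(D_\xi)\subseteq D_\xi$. Put $M'=\ker E$ and $M''=\operatorname{im}E$. These are submodules with $M=M'\oplus M''$, $0\neq a\in M'$ and $0\ne b\in M''$. By the remark after Definition 1.6, $D_\xi=(D_\xi\cap M')\oplus(D_\xi\cap M'')$ for all $\xi$. $\blacksquare$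

## 10. Large fields and $\kappa(\omega)$ many subgroups: optimality in Theorem C

**The restriction on $|R|$.** Let $R$ be a field of cardinality $\mu\ge\kappa(\omega)$, for instance $\mathbb Q(z_i:i<\mu)$, and let $M=R$. In every generic extension $R$ is still a field, so $M$ has no submodules except $0$ and $M$. So $M$ is absolutely indecomposable, and $|M|=\mu\ge\kappa(\omega)$, with no distinguished submodules at all.

**The restriction on the number of submodules.** Let $\kappa=\kappa(\omega)$, $R=\mathbb Z$ and $M=\bigoplus_{\beta<\kappa}\mathbb Zx_\beta$, with the $\kappa$ distinguished subgroups $\mathbb Zx_\beta$ $(\beta<\kappa)$ and $\mathbb Z(x_\beta-x_0)$ $(0<\beta<\kappa)$. In any generic extension, let $E$ be the projection arising from a decomposition that respects them. By the remark after Definition 1.6, $E$ maps each of these subgroups into itself. So $E(x_\beta)=a_\beta x_\beta$ with $a_\beta\in\mathbb Z$, and $a_\beta x_\beta-a_0x_0=E(x_\beta-x_0)\in\mathbb Z(x_\beta-x_0)$ gives $a_\beta=a_0$ for all $\beta$. From $E^2=E$ we get $a_0^2=a_0$, so $a_0\in\{0,1\}$. Hence $E$ is $0$ or $\mathrm{id}$, and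 one of the two summands is $0$. $\blacksquare$
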